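# Nonnegativity of the Schubert coefficients of a matroid

## 1. A cross-ratio, an octahedron, and the number 2

Let $x\in G(2,4)$ be the row space of
$$\begin{pmatrix}1&0&a&b\\0&1&c&d\end{pmatrix},\qquad p_{12}=1,\ p_{13}=c,\ p_{14}=d,\ p_{23}=-a,\ p_{24}=-b,\ p_{34}=ad-bc,$$
and assume that all six minors are nonzero. The torus $T=(\mathbb C^*)^4$ scales the columns. In the chart $p_{12}\ne0$ it acts by
$$(a,b,c,d)\mapsto\Big(\tfrac{t_3}{t_1}a,\ \tfrac{t_4}{t_1}b,\ \tfrac{t_3}{t_2}c,\ \tfrac{t_4}{t_2}d\Big).$$
What is the class of the orbit closure $\overline{Tx}$ in the cohomology of $G(2,4)$?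

**First computation: an equation.** The number $r=\frac{p_{14}p_{23}}{p_{13}p_{24}}=\frac{ad}{bc}$ is $T$-invariant. It is not $0$, and it is not $1$ because $p_{34}\neq0$. Conversely, suppose $(a',b',c',d')$ has nonzero entries and $a'd'=r\,b'c'$. Put $t_1=1$, $t_3=a'/a$, $t_4=b'/b$, $t_2=t_3c/c'$. This moves $(a,b,c)$ to $(a',b',c')$, and then $d$ to $d'$ by invariance of $r$. So in the chart the orbit is $\{ad=r\,bc,\ abcd\ne0\}$, which is dense in the irreducible, reduced hypersurface $ad=r\,bc$.

Let $W\subset G(2,4)$ be the divisor $p_{14}p_{23}=r\,p_{13}p_{24}$. All its components have dimension 3. On $W\cap\{p_{12}=0\}$ the Plücker relation $p_{12}p_{34}-p_{13}p_{24}+p_{14}p_{23}=0$ and $r\ne1$ give $p_{13}p_{24}=p_{14}p_{23}=0$. This leaves four cases. If $p_{12}=p_{13}=p_{14}=0$, then column 1 is zero, and these points form a $G(2,3)$, of dimension 2. The case $p_{12}=p_{24}=p_{23}=0$ is the same with column 2. If $p_{12}=p_{13}=p_{23}=0$, then columns 1, 2, 3 lie on one line, and $x$ is spanned by some $(u,v,w,0)$ and $(0,0,0,1)$: dimension 2. The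 case $p_{12}=p_{24}=p_{14}=0$ is the same with columns 1, 2, 4. So no component of $W$ lies outside the chart, and $W=\overline{Tx}$ with multiplicity one. As $W$ is cut out by a section of $\mathcal O(2)$ and $\sigma_1$ is the hyperplane class, $[\overline{Tx}]=2\sigma_1$.

**Second computation: the octahedron.** The torus-fixed points of $\overline{Tx}$ are indexed by the six pairs $B=\{i,j\}$, that is, by the vertices $\varepsilon_i+\varepsilon_j$ of an octahedron in $\mathbb R^4$, where $\varepsilon_1,\dots,\varepsilon_4$ is the standard basis. At $\varepsilon_1+\varepsilon_2$ the edges point along $\varepsilon_3-\varepsilon_1,\ \varepsilon_4-\varepsilon_1,\ \varepsilon_3-\varepsilon_2,\ \varepsilon_4-\varepsilon_2$. The cone over this square is cut into two simplicial cones by the diagonal through $\varepsilon_3-\varepsilon_1$ and $\varepsilon_4-\varepsilon_2$. Both triples of generators are bases of the lattice of integer vectors with coordinate sum $0$. Attach to each simplicial cone the reciprocal of the product of its generators, with $\varepsilon_j-\varepsilon_i$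 read as $t_j-t_i$:
$$E_{12}=\frac1{(t_3-t_1)(t_4-t_2)}\Big(\frac1{t_4-t_1}+\frac1{t_3-t_2}\Big)=\frac{t_3+t_4-t_1-t_2}{(t_3-t_1)(t_3-t_2)(t_4-t_1)(t_4-t_2)} .$$
The coefficient of $\sigma_1$ is predicted by localization to be $\sum_Bs_{21}(-t_i:i\in B)E_B$, where $s_{21}(u,v)=uv(u+v)$. This sum is a constant, so evaluate it at $t=(0,1,2,3)$. The pairs containing $1$ contribute $0$. The pair $\{2,3\}$ contributes $0$ because $t_1+t_4-t_2-t_3=0$. The pair $\{2,4\}$ gives
$$\frac{-3\cdot4\cdot(0+2-1-3)}{(0-1)(0-3)(2-1)(2-3)}=\frac{24}{-3}=-8,$$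
and $\{3,4\}$ gives
$$\frac{-6\cdot5\cdot(0+1-2-3)}{(0-2)(0-3)(1-2)(1-3)}=\frac{120}{12}=10.$$
The sum is $2$, as it should be.

The two computations differ in what they need. The first uses the point $x$. The second uses only the list of pairs with $p_{ij}\ne0$, that is, the matroid of $x$. It makes sense when there is no $x$ at all, but its terms have both signs. In the geometric situation the coefficient counts points, so it cannot be negative. Can it be negative when there is no geometry behind the matroid?

## 2. Schubert coefficients of an arbitrary matroid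

**Grassmannians.** Fix $1\le k\le n-1$ and $[n]=\{1,\dots,n\}$. Let $S$ be the tautological subbundle on $G(k,n)$, and let $T=(\mathbb C^*)^n$ scale coordinates. A partition $\lambda=(\lambda_1\ge\dots\ge\lambda_k\ge0)$ with $\lambda_1\le n-k$ lies in the box, written $\lambda\subset k\times(n-k)$. Its complement is $\lambda^c=(n-k-\lambda_k,\dots,n-k-\lambda_1)$. The Schubert classes $\sigma_\lambda=s_\lambda(S^\vee)$ form a $\mathbb Z$-basis of $H^*(G(k,n);\mathbb Z)$, and when $|\lambda|+|\mu|=k(n-k)$, the integral $\int\sigma_\lambda\sigma_\mu$ is $1$ if $\mu=\lambda^c$ and $0$ otherwise.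

**Matroids.** A matroid $M$ on a finite set is recorded by its set $\mathcal B(M)$ of bases, or by its rank function $\mathrm{rk}_M$. We use the closure $\mathrm{cl}_M(S)=\{e:\mathrm{rk}_M(S\cup e)=\mathrm{rk}_M(S)\}$, loops (elements of $\mathrm{cl}_M(\emptyset)$), restriction $M|F$, contraction $M/F$ with $\mathrm{rk}_{M/F}(S)=\mathrm{rk}_M(S\cup F)-\mathrm{rk}_M(F)$, direct sums, and the number $\kappa(M)$ of connected components. For a linear order, the greedy basis is obtained by running through the order and keeping each element that raises the rank. For weights that are distinct and decreasing along the order, it is the unique basis of maximal weight. The uniform matroid $U_{k,n}$ has all $k$-subsets as bases.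

**Representable case.** For $x\in G(k,n)$ let $M_x$ be the matroid of the columns of a matrix with row space $x$. Then $\dim\overline{Tx}=n-\kappa(M_x)$, so
$$[\overline{Tx}]=\sum_{\lambda\subset k\times(n-k),\ |\lambda|=s}\alpha_\lambda(M_x)\,\sigma_\lambda,\qquad s=k(n-k)-(n-\kappa(M_x)).$$
The number $\alpha_\lambda(M_x)=\int[\overline{Tx}]\sigma_{\lambda^c}$ counts the points in a transverse intersection with a general translate of a Schubert variety. So it is a nonnegative integer, and it depends only on $M_x$.

**Arbitrary case.** Let $M$ be a matroid of rank $k$ on $[n]$ and $d=n-\kappa(M)$. For $v\in\mathbb Z^n$ put $\ell(v)=\sum_av_at_a$, and for $F\subset[n]$ put $\varepsilon_F=\sum_{i\in F}\varepsilon_i$. For a basis $B$ let $C_B$ be the cone generated by the $\varepsilon_j-\varepsilon_i$ with $i\in B$, $j\notin B$, $B\setminus\{i\}\cup\{j\}\in\mathcal B(M)$. It is the tangent cone at $\varepsilon_B$ of the base polytope $P(M)=\mathrm{conv}\{\varepsilon_B\}$, and it is pointed of dimension $d$. Let $L_B=\mathbb Z^n\cap\mathrm{span}\,C_B$. Triangulate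 $C_B$ into simplicial cones $\Gamma$ whose rays are rays of $C_B$, with primitive generators $v_1,\dots,v_d$, put $m(\Gamma)=[L_B:\mathbb Zv_1+\dots+\mathbb Zv_d]$, and set
$$E_B=\sum_\Gamma\frac{m(\Gamma)}{\prod_{r=1}^d\ell(v_r)} .$$
Normalize Lebesgue measure on $\mathrm{span}\,C_B$ so that $L_B$ has covolume $1$. Then $m(\Gamma)/\prod\ell(v_r)=\int_\Gamma e^{-\langle x,t\rangle}dx$ wherever all $\ell(v_r)>0$. So $E_B=\int_{C_B}e^{-\langle x,t\rangle}dx$, which does not see the triangulation.

Following Berget–Fink, for $\lambda\subset k\times(n-k)$ with $|\lambda|=k(n-k)-d$ one defines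
$$\alpha_\lambda(M)=\sum_{B\in\mathcal B(M)}s_{\lambda^c}(-t_i:i\in B)\,E_B,$$
and $\alpha_\lambda(M)=0$ for all other $\lambda$. This rational function is an integer constant (we shall prove again that it is constant), and by equivariant localization it agrees with the geometric $\alpha_\lambda$ when $M=M_x$. The question, posed in the document "University Of Oslo" (https://duo.uio.no/bitstream/handle/10852/103834/Jon-Pa-l-Hamre-Masteroppgave.pdf?isAllowed=y&sequence=5), is whether $\alpha_\lambda(M)\ge0$ for every matroid and every partition.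

**Two small cases.** For $U_{1,2}$ we have $d=1$, and the only $\lambda$ is $\emptyset$, with $\lambda^c=(1)$. The sum is $\frac{-t_1}{t_2-t_1}+\frac{-t_2}{t_1-t_2}=1$. For $U_{2,3}$ we have $d=2$ and $\lambda^c=(1,1)$, and $E_{\{1,2\}}=\frac1{(t_3-t_1)(t_3-t_2)}$. So $\alpha_\emptyset=\sum_c\frac{t_at_b}{(t_c-t_a)(t_c-t_b)}$ with $\{a,b,c\}=\{1,2,3\}$. Since $t_at_b=F(t_c)$ for $F(z)=z^2-(t_1+t_2+t_3)z+(t_1t_2+t_1t_3+t_2t_3)$, Lagrange interpolation says that the sum is the leading coefficient of $F$, which is $1$.

**A matroid without an orbit.** The Fano matroid has as ground set the seven points of the plane over $\mathbb F_2$, and as bases the non-collinear triples. Over $\mathbb C$ we could normalize four points, no three on a line, to $\epsilon_1,\epsilon_2,\epsilon_3,\epsilon_1+\epsilon_2+\epsilon_3\in\mathbb C^3$. The remaining three would be forced to be $\epsilon_1+\epsilon_2,\ \epsilon_1+\epsilon_3,\ \epsilon_2+\epsilon_3$ up to scaling. These must be collinear, but their determinant is $\pm2\ne0$. So no $x$ exists, and nothing is being counted.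

For a symmetric polynomial $f$ in $k$ variables and a partition $\nu$ put
$$A_f(M)=\sum_{B\in\mathcal B(M)}f(-t_i:i\in B)\,E_B,\qquad A_\nu(M)=A_{s_\nu}(M).$$
So $\alpha_\lambda(M)=A_{\lambda^c}(M)$ when $\lambda\subset k\times(n-k)$ and $|\lambda^c|=d$.

> **Theorem A.** For every matroid $M$ and every partition $\nu$ with $|\nu|=d$ (inside the box or not), $A_\nu(M)$ is a nonnegative constant. Hence $\alpha_\lambda(M)\ge0$ for all $\lambda$.

Classical facts that we shall use: the presentation of the cohomology of smooth projective toric varieties, Brion's formula, hard Lefschetz and Hodge–Riemann for smooth projective varieties, Bertini, the projective bundle formula, the dual Cauchy identity, and nonnegativity of Littlewood–Richardson coefficients. From now on all cohomology has real coefficients.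

## 3. Piecewise polynomials on products of braid fans

This section sets up the space over which $A_\nu(M)$ will become an integral. Products are needed because restricting to a boundary divisor splits a block in two.

Let $E=E_1\sqcup\dots\sqcup E_p$ with all $E_a$ finite and nonempty. Let $w$ run over tuples of linear orders $w_a=(w_a(1),w_a(2),\dots)$ of the $E_a$, and put
$$\sigma_w=\{\tau\in\mathbb R^E:\ \tau_{w_a(1)}\ge\tau_{w_a(2)}\ge\cdots\ \text{for all }a\}.$$
These are the maximal cones of a complete fan $\Sigma$ with lineality space spanned by the vectors $\varepsilon_{E_a}$. Modulo lineality, with the lattice $\mathbb Z^E/\langle\varepsilon_{E_a}\rangle$, it is the fan of $X=\prod_aX_{E_a}$, a product of permutohedral varieties. This is smooth and projective, of dimension $\sum_a(|E_a|-1)$. The rays are the $\varepsilon_F$ with $F$ in the set $\mathcal F$ of nonempty proper subsets of the various $E_a$. Let $D_F$ be the corresponding divisors. *Example:* for $E=\{1,2\}$, $X=\mathbb P^1$. For $E=\{1,2,3\}$ there are six rays in cyclic order $\{1\},\{1,2\},\{2\},\{2,3\},\{3\},\{1,3\}$,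 and $X$ is a surface with a hexagon of boundary curves.

Let $PP$ be the ring of continuous functions on $\mathbb R^E$ that are polynomial on each $\sigma_w$, and write $f_w$ for the polynomial $f|_{\sigma_w}$. Call $w,w'$ *adjacent* if they differ by swapping two neighbors $b,c$ in one $w_a$. Then $\sigma_w\cap\sigma_{w'}$ spans the hyperplane $\tau_b=\tau_c$.

**Gluing criterion.** *A family $(f_w)$ comes from an element of $PP$ if and only if $f_w=f_{w'}$ on $\tau_b=\tau_c$ for all adjacent $w,w'$.* Necessity is clear. Conversely let $\tau\in\sigma_w\cap\sigma_{w'}$. Both $w$ and $w'$ list each $E_a$ with $\tau$ weakly decreasing, so they differ by permutations inside the level sets of $\tau$. These are reached by swapping neighbors with equal $\tau$-value. Every intermediate cone contains $\tau$, and each swap preserves the value at $\tau$. So $f_w(\tau)=f_{w'}(\tau)$.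

**Fact 1 (cohomology).** Let $\varphi_F\in PP$ be linear on every $\sigma_w$, zero on the lineality space, with $\varphi_F(\varepsilon_{F'})=1$ if $F=F'$ and $0$ otherwise. If $F=\{w_a(1),\dots,w_a(m)\}$ then $\varphi_F=\tau_{w_a(m)}-\tau_{w_a(m+1)}$ on $\sigma_w$, and $\varphi_F=0$ on the cones not containing $\varepsilon_F$. Then
$$H(X):=\bigoplus_pH^{2p}(X)=PP/(\tau_e:e\in E),\qquad[\varphi_F]=D_F .$$
Indeed, splitting off the lineality space reduces this to the usual statement for a complement. There $PP$ is the Stanley–Reisner ring on the $\varphi_F$, and $H(X)$ is its quotient by global linear functions (Danilov–Jurkiewicz). We say that $H^{2p}(X)$ has degree $p$. All classes of $X$ are of type $(p,p)$, $H(X)$ is generated by the $D_F$, $H^0(X)=\mathbb R$, and Poincaré duality holds. If $\varphi$ is piecewise linear and vanishes on the lineality space, then $\varphi=\sum_F\varphi(\varepsilon_F)\varphi_F$, so $[\varphi]=\sum_F\varphi(\varepsilon_F)D_F$.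

**Ample classes.** Call a class in $H^2(X)$ *ample* if it is a positive real combination of classes of ample divisors. The class is then represented by a *strictly convex* piecewise linear $\varphi$, meaning $\varphi(\tau)>\varphi_w(\tau)$ for $\tau\notin\sigma_w$, and conversely. For integral (hence rational) classes this is the standard toric criterion. Strictly convex functions are closed under positive combinations, and their classes form an open cone by the wall criterion below. Each point of an open cone is a positive combination of rational points of the cone.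

*Wall criterion:* $\varphi$ is strictly convex if and only if $\varphi_w-\varphi_{w'}=c(\tau_b-\tau_c)$ with $c>0$ whenever $w,w'$ are adjacent and $b$ precedes $c$ in $w$. By continuity the difference is always a multiple $c(\tau_b-\tau_c)$. If $\varphi$ is strictly convex, evaluate at an interior point of $\sigma_w$ to get $c>0$. Conversely let all these constants be positive, let $\tau\notin\sigma_w$, and join a generic interior point of $\sigma_w$ to $\tau$ by a segment. Before reaching $\tau$ it crosses walls one at a time, and at least one. At each crossing the slope of $\varphi$ along the segment strictly increases. So at the end $\varphi(\tau)>\varphi_w(\tau)$.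

*An ample class equals $\sum_Fc_FD_F$ with all $c_F>0$.* Let $\varphi$ be strictly convex and $m$ the average of the linear functions $\varphi_w$. The lineality space lies in every $\sigma_w$, so all $\varphi_w$ agree there, and $\varphi-m$ vanishes there. For $F\in\mathcal F$ we have $\varphi(\varepsilon_F)\ge\varphi_w(\varepsilon_F)$ for all $w$, strictly when $F$ is not an initial segment of the relevant $w_a$, and such $w$ exist. So $c_F:=(\varphi-m)(\varepsilon_F)>0$. As $m$ is global linear, $[\varphi]=[\varphi-m]=\sum c_FD_F$.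

**Fact 2 (integration).** Let $\mu_w=\prod_a\prod_i(\tau_{w_a(i)}-\tau_{w_a(i+1)})$ and
$$I(f)=\sum_w\frac{f_w}{\mu_w}\qquad(f\in PP).\tag{1}$$
*For homogeneous $f$, $I(f)$ is a homogeneous polynomial of degree $\deg f-\dim X$, and $\int_X[f]=I(f)$ if $\deg f=\dim X$.* All poles are simple, along hyperplanes $\tau_b=\tau_c$. The terms with a pole there come in adjacent pairs $w,w'$. If $w_a=(\dots,u,b,c,v,\dots)$, the relevant factors are $(\tau_u-\tau_b)(\tau_b-\tau_c)(\tau_c-\tau_v)$ and $(\tau_u-\tau_c)(\tau_c-\tau_b)(\tau_b-\tau_v)$. On $\tau_b=\tau_c$ the residual factors agree up to the sign $-1$, and $f_w=f_{w'}$, so the pole cancels. The map $I$ is linear over polynomials and vanishes in degrees $<\dim X$. So in degree $\dim X$ it is a number and kills multiples of the $\tau_e$. On the product of the $\varphi_F$ over the rays of $\sigma_w$ it equals $1$: this product is $\mu_w$ on $\sigma_w$ and $0$ on the other maximal cones. The class of that product is the class of a point, and the top cohomology is one-dimensional.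

**Fact 3 (restriction).** Let $F\in\mathcal F$, $F\subset E_a$, and let $X'$ belong to the decomposition in which $E_a$ is replaced by $F$ and $E_a\setminus F$. The maximal cones for $X'$ correspond to the $w$ in which $F$ is an initial segment of $w_a$, and adjacency is inherited. So by the gluing criterion the $f_w$ for these $w$ form a piecewise polynomial function $f'$ for $X'$. The map $f\mapsto f'$ is a ring map fixing every $\tau_e$, so it induces $\mathrm{res}:H(X)\to H(X')$. On such $w$ we have $\mu_w=\varphi_F\,\mu'_w$, and $\varphi_F$ vanishes on the others. So (1) gives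
$$\int_XD_F\,y=\int_{X'}\mathrm{res}(y).\tag{2}$$
By the wall criterion, ample classes restrict to ample classes (to $0$ if $\dim X'=0$).

*Example.* On the hexagon surface, neighboring curves meet in one point and others are disjoint. The global linear function $\tau_1-\tau_3$ vanishes on the lineality space, so $D_1+D_{12}-D_3-D_{23}=0$. Multiplying by $D_{12}$ gives $D_{12}^2=-1$. By the same computation all six curves have self-intersection $-1$.

## 4. A matroid as a multiset-valued function

Let $M$ be a matroid of rank $k$ on $E$ that is *compatible*, that is, a direct sum of matroids on the $E_a$ (loops allowed). For $\tau\in\mathbb R^E$ let $T_M(\tau)$ be the multiset of $k$ reals such that for every $s$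
$$\#\{\theta\in T_M(\tau):\theta\ge s\}=\mathrm{rk}_M\{e\in E:\tau_e\ge s\}.$$
On $\sigma_w$ the set $\{\tau_e\ge s\}$ is a union of initial segments of the $w_a$, and its rank is the number of its elements in the greedy basis $B_w=B_w(M)$ (the union over $a$ of the greedy bases for $w_a$). So $T_M(\tau)=\{\tau_i:i\in B_w\}$ on $\sigma_w$. As $T_M(\tau)$ was defined without $w$, the function $\tau\mapsto f(T_M(\tau))$ is in $PP$ for every symmetric polynomial $f$. Let $f_M\in H(X)$ be its class. The map $f\mapsto f_M$ is a ring map. Put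
$$g_M(\xi)=\prod_{\theta\in T_M}(\xi-\theta)=\sum_i(-1)^i(e_i)_M\,\xi^{k-i}\in H(X)[\xi],$$
with $e_i$ the elementary symmetric polynomials.

*Example.* For $U_{k,n}$, $T_M(\tau)$ consists of the $k$ largest coordinates. For $U_{1,2}$ it is $\{\max(\tau_1,\tau_2)\}$. The function $\max(\tau_1,\tau_2)-\tau_1$ vanishes on lineality and takes the values $0$ at $\varepsilon_1$ and $1$ at $\varepsilon_2$, so $(e_1)_M=D_2$, a point on $\mathbb P^1$.

In Fact 3, if $F$ is initial in $w_a$, the greedy algorithm first picks a basis of $M|F$ and then works in $M/F$. So $B_w(M)$ is the greedy basis of $M|F\oplus M/F$, and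
$$\mathrm{res}(f_M)=f_{M|F\oplus M/F},\qquad\mathrm{res}(g_M)=g_{M|F\oplus M/F}.\tag{3}$$

**Lemma 1.** Let $a$ be a nonloop of $M$, let $M\div a=(M/a)\oplus(\text{loop }a)$, a compatible matroid on $E$ of rank $k-1$, and put $D^a=\sum_{F\in\mathcal F,\ a\in\mathrm{cl}_M(F)\setminus F}D_F$. Then $g_M(\xi)=(\xi-D^a)\,g_{M\div a}(\xi)$.

*Proof.* The lemma peels one root off $g_M$, so we compare rank counts. Let $E_s=\{e:\tau_e\ge s\}$. Then
$$\mathrm{rk}_{M\div a}(E_s)=\mathrm{rk}_M(E_s\cup a)-1=\mathrm{rk}_M(E_s)-[a\in\mathrm{cl}_M(E_s)],$$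
where the bracket is $1$ or $0$. Put $\theta_a(\tau)=\max\{s:a\in\mathrm{cl}_M(E_s)\}$. The maximum exists because $a\in\mathrm{cl}_M(E)$ and $a\notin\mathrm{cl}_M(\emptyset)$. By monotonicity the bracket is $1$ exactly for $s\le\theta_a$, so $T_M=T_{M\div a}\sqcup\{\theta_a\}$.

Let $a\in E_b$. As $M$ is a direct sum, $a\in\mathrm{cl}_M(S)$ if and only if $a\in\mathrm{cl}_M(S\cap E_b)$. Hence on $\sigma_w$ we have $\theta_a=\tau_{w_b(j)}$, where $j$ is minimal with $a\in\mathrm{cl}_M\{w_b(1),\dots,w_b(j)\}$, so $\theta_a$ is linear there. It is continuous because $\theta_a=\max_{S\subset E_b,\,a\in\mathrm{cl}(S)}\min_S\tau$. On the lineality space $\theta_a=\tau_a$. At $\varepsilon_F$ we have $E_s=F$ for $0<s\le1$ and $E_s=E$ for $s\le0$. As $a\notin\mathrm{cl}_M(\emptyset)$, we get $\theta_a(\varepsilon_F)=[a\in\mathrm{cl}_M(F)]$, so $(\theta_a-\tau_a)(\varepsilon_F)=[a\in\mathrm{cl}_M(F)]-[a\in F]$. By Fact 1, $[\theta_a]=[\theta_a-\tau_a]=D^a$. $\square$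

## 5. Cutting tangent cones into permutations

**Step 1. This step turns $A_f(M)$ into an integral over a permutohedral variety when $M$ is connected.**

**Lemma 2.** Let $M$ be connected on $E=[n]$, $n\ge2$. For every symmetric $f$,
$$A_f(M)=\sum_w\frac{f(\tau_i:i\in B_w)}{\mu_w}\Big|_{\tau=-t}.$$
Hence for homogeneous $f$, $A_f(M)$ is a polynomial in $t$, homogeneous of degree $\deg f-(n-1)$. If $\deg f=n-1$, then $A_f(M)=\int_{X_{[n]}}f_M$.

*Proof.* Let $P=P(M)$, of dimension $n-1$, and let $\Pi$ be the convex hull of the permutations of $(1,\dots,n)$. Here $L_B=\{v\in\mathbb Z^n:\sum v_a=0\}$, and we normalize measure by it. Brion's theorem says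
$$\int_Qe^{-\langle x,t\rangle}dx=\sum_ve^{-\langle v,t\rangle}I_v(t)$$
over the vertices $v$ of $Q$, where $I_v$ is formed from the tangent cone at $v$ in the way $E_B$ is formed from $C_B$.

For $Q=P$ the right side is $\sum_Be^{-\langle\varepsilon_B,t\rangle}E_B$. Now let $Q=P+\varepsilon\Pi$ with a small number $\varepsilon>0$. For $\tau\in\operatorname{int}\sigma_w$ the unique maximizer of $\langle\cdot,\tau\rangle$ on $P$ is $\varepsilon_{B_w}$ (greedy algorithm), and on $\Pi$ it is a vertex $\pi_w$ whose normal cone is $\sigma_w$. So the vertices of $Q$ are the $\varepsilon_{B_w}+\varepsilon\pi_w$. The normal cone there is the intersection of the two normal cones, namely $\sigma_w$. Distinct $w$ give distinct vertices. The tangent cone is the polar of $\sigma_w$, generated by the lattice basis $\varepsilon_{w(i+1)}-\varepsilon_{w(i)}$. Letting $\varepsilon\to0$ for generic $t$,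
$$\sum_Be^{-\langle\varepsilon_B,t\rangle}E_B=\sum_we^{-\langle\varepsilon_{B_w},t\rangle}\prod_i\frac1{t_{w(i+1)}-t_{w(i)}} .$$
Exponentials with distinct frequencies are linearly independent over $\mathbb C(t)$, so
$$E_B=\sum_{w:\,B_w=B}\ \prod_i\frac1{t_{w(i+1)}-t_{w(i)}} .\tag{4}$$
Since $\mu_w|_{\tau=-t}=\prod_i(t_{w(i+1)}-t_{w(i)})$, the formula for $A_f$ follows. It says that $A_f(M)$ is $I(f(T_M))$ at $\tau=-t$. Fact 2 gives the rest. $\square$

*Check of (4).* For $U_{2,3}$ and $B=\{1,2\}$ the orders are $(1,2,3)$ and $(2,1,3)$, and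
$$\frac1{(t_2-t_1)(t_3-t_2)}+\frac1{(t_1-t_2)(t_3-t_1)}=\frac{(t_3-t_1)-(t_3-t_2)}{(t_2-t_1)(t_3-t_2)(t_3-t_1)}=\frac1{(t_3-t_1)(t_3-t_2)}.$$

**Step 2. This step reduces Theorem A to a statement about integrals.** Let $M=\bigoplus_aM_a$ with $M_a$ connected on $E_a$, and $d_a=|E_a|-1$, so $d=\sum d_a$. A basis exchange $B\setminus i\cup j$ takes place inside one component, so $C_B=\prod C_{B_a}$ and $L_B=\bigoplus L_{B_a}$. Products of simplicial cones are simplicial, with rays the rays of the factors, and indices multiply. So $E_B=\prod_aE_{B_a}$. Expanding a Schur polynomial in a union of variable sets with Littlewood–Richardson coefficients $c^\nu_{\nu^1\dots\nu^p}\ge0$,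
$$A_\nu(M)=\sum c^\nu_{\nu^1\dots\nu^p}\prod_aA_{\nu^a}(M_a).\tag{5}$$
If $|E_a|=1$, then $d_a=0$, $E_{B_a}=1$, $A_\emptyset(M_a)=1$, and $A_{\nu^a}(M_a)$ is a homogeneous polynomial of degree $|\nu^a|$. With Lemma 2, in all cases $A_{\nu^a}(M_a)$ is a homogeneous polynomial of degree $|\nu^a|-d_a$, hence $0$ if $|\nu^a|<d_a$. When $|\nu|=d$ we have $\sum_a(|\nu^a|-d_a)=0$, so only terms with all $|\nu^a|=d_a$ survive, and all their factors are constants. Each is $1$ (if $|E_a|=1$) or an integral as in Lemma 2, where $M_a$ has rank at least $1$ because it is connected on at least two elements. So Theorem A follows from: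

> **Theorem A′.** Let $M$ be a matroid on $[n]$, $n\ge2$, of rank $k\ge1$, and $|\nu|=n-1$. Then $\int_{X_{[n]}}(s_\nu)_M\ge0$.

## 6. The roots are boundary divisors, and one of them has square $-1$

Lemma 1 suggests a quick proof. Iterate it along a basis $a_1,\dots,a_k$ of $M$: the polynomial $g_M$ splits as $\prod_i(\xi-D_i)$, where each $D_i$ is a sum of boundary divisors. So $(s_\nu)_M=s_\nu(D_1,\dots,D_k)$ is a polynomial with nonnegative coefficients in effective divisors. One would like to conclude that the integral is nonnegative monomial by monomial. That would be fine if the $D_i$ were limits of ample classes, but for general effective classes a product may have negative integral.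

Take $U_{2,3}$ on the hexagon surface. Peel off $a=3$: the only $F$ with $3\in\mathrm{cl}(F)\setminus F$ is $\{1,2\}$, so $D^3=D_{12}$. In $U_{2,3}\div3=U_{1,2}\oplus(\text{loop }3)$ peel off $a=1$: the sets are $\{2\}$ and $\{2,3\}$, so the second root is $D_2+D_{23}$. Then
$$\int(s_{11})_M=D_{12}(D_2+D_{23})=1,$$
in agreement with $\alpha_\emptyset(U_{2,3})=1$, but
$$\int(s_2)_M=D_{12}^2+D_{12}(D_2+D_{23})+(D_2+D_{23})^2=-1+1+0=0 .$$
The monomial $D_{12}^2$ is negative, and only the Schur combination is not. The reason is visible in Lemma 1: $\theta_3=\max(\tau_3,\min(\tau_1,\tau_2))$ is not convex, because for $\tau_3=-10$ it is $0$ at $(\tau_1,\tau_2)=(1,0)$ and $(0,1)$ but $\tfrac12$ at their midpoint. So no argument that treats the roots one at a time can succeed. The symmetric function must be produced in one stroke from an inequality.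

## 7. The squared Vandermonde and the Hodge–Riemann sign

Recall the classical theorem. For a smooth projective variety of dimension $D$, a Kähler class $L$ and $q\le D/2$, multiplication by $L^{D-2q}$ is bijective from $H^{q,q}$ to $H^{D-q,D-q}$ (hard Lefschetz). A real class $0\ne x\in H^{q,q}$ with $L^{D-2q+1}x=0$ satisfies $(-1)^q\int L^{D-2q}x^2>0$ (Hodge–Riemann).

The sign $(-1)^q$ should be compared with the following identity. Write $\Delta(\xi)=\prod_{i<j}(\xi_i-\xi_j)$.

**Lemma 3.** Let $A$ be a commutative $\mathbb R$-algebra and $g=\sum_{i=0}^k(-1)^ic_i\xi^{k-i}$ with $c_0=1$, $c_i\in A$. For a symmetric polynomial $f$ in $k$ variables over $A$, let $f(g)\in A$ be the result of writing $f$ in the elementary symmetric polynomials and substituting $e_i\mapsto c_i$. In $A[\xi_1,\dots,\xi_k]/(g(\xi_1),\dots,g(\xi_k))$, which is free over $A$ on the monomials with exponents $<k$, the coefficient of $\prod_i\xi_i^{k-1}$ in $\Delta(\xi)^2f(\xi)$ is $(-1)^{\binom k2}k!\,f(g)$.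

*Proof.* By linearity let $f$ have real coefficients. Both sides are then universal polynomials in $c_1,\dots,c_k$. So it suffices to take $A=\mathbb R[\theta_1,\dots,\theta_k]$ and $g=\prod(\xi-\theta_i)$, where the $c_i=e_i(\theta)$ are algebraically independent. The remainder of $F(\xi)$ modulo $g$ interpolates $F$ at the $\theta_i$, so its coefficient of $\xi^{k-1}$ is $\sum_iF(\theta_i)/\prod_{i'\ne i}(\theta_i-\theta_{i'})$. Apply this in each variable to $\Delta(\xi)^2f(\xi)$. The result is a sum over all substitutions $\xi_i=\theta_{\pi(i)}$, and the factor $\Delta^2$ kills those in which $\pi$ is not a permutation. Each of the $k!$ permutations contributes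
$$\frac{\prod_{i<j}(\theta_i-\theta_j)^2}{\prod_{i\ne j}(\theta_i-\theta_j)}f(\theta)=(-1)^{\binom k2}f(\theta).\qquad\square$$

So if the $\xi_i$ live in a ring that obeys Hodge–Riemann, and $x=\Delta(\xi)$ is primitive of degree $q=\binom k2$, the two signs cancel and $\int_Xf_M\ge0$ comes out. And $x$ has a reason to be primitive: it is antisymmetric, and there are no antisymmetric elements of smaller degree.

*Toy case.* Let $M=U_{2,3}$, $\nu=(1,1)$, $R=H(X)[\xi_1,\xi_2]/(g_M(\xi_1),g_M(\xi_2))$, $x=\xi_1-\xi_2$, $\Omega=\xi_1\xi_2$. Write $g_M=\xi^2-e_1\xi+e_2$. The coefficients of $\xi$ in $\xi,\xi^2,\xi^3$ are $1,\ e_1,\ e_1^2-e_2$. So the coefficient of $\xi_1\xi_2$ in $\Omega x^2=\xi_1^3\xi_2-2\xi_1^2\xi_2^2+\xi_1\xi_2^3$ is $2(e_1^2-e_2)-2e_1^2=-2e_2$. A Hodge–Riemann inequality $-\deg(\Omega x^2)\ge0$ would say exactly that $\int(s_{11})_M\ge0$.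

Three things are needed. First, a Hodge–Riemann theorem for rings like $R$, with products of *different* classes such as $\xi_1\xi_2$; there need be no variety with this cohomology (Sections 8 and 9). Second, a way to make a single $\nu$ appear: the dual Cauchy identity
$$\prod_{i=1}^k\prod_{j=1}^l(\xi_i+y_j)=\sum_{\lambda\subset k\times l}s_\lambda(\xi)\,s_{\lambda^*}(y),\qquad\lambda^*=\text{transpose of }(l-\lambda_k,\dots,l-\lambda_1),\tag{6}$$
will be used with $y_j$ on a variety that detects one $\lambda^*$ (Section 10). Third, the primitivity argument (Section 11). Note that $\lambda\mapsto\lambda^*$ is a bijection onto the partitions in the $l\times k$ box, and $|\lambda^*|=kl-|\lambda|$.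

## 8. Rings attached to several matroids

**Definition (datum).** A datum consists of a decomposition $E=\bigsqcup E_a$ with its $X$; a nonempty smooth projective variety $Z$ over $\mathbb C$ of pure dimension $e$, possibly disconnected; and compatible matroids $M_1,\dots,M_r$ on $E$ of ranks $k_j\ge1$. Put $B(Z)=\bigoplus_pH^{p,p}(Z)\cap H^{2p}(Z;\mathbb R)$, $H=H(X)\otimes B(Z)$ and
$$R=H[\xi_1,\dots,\xi_r]/(g_{M_1}(\xi_1),\dots,g_{M_r}(\xi_r)),$$
with each $\xi_j$ in degree $1$. It is free over $H$ with basis $\xi^b$, $0\le b_j<k_j$. Let $\deg:R\to\mathbb R$ take the $H$-coefficient of $\prod\xi_j^{k_j-1}$ and integrate it over $X\times Z$. The top degree is $D=\dim X+e+\sum(k_j-1)$.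

*Example.* In the toy case $Z$ is a point, $r=2$, $M_1=M_2=U_{2,3}$, $D=4$. As $H(X)$ has dimensions $1,4,1$, the dimensions of $R$ are the coefficients of $(1+4z+z^2)(1+z)^2=1+6z+10z^2+6z^3+z^4$.

**Poincaré duality.** *$R$ satisfies Poincaré duality with respect to $\deg$.* For one variable, the coefficient of $\xi^{k-1}$ in $\xi^{i+j}$ ($0\le i,j<k$) is $0$ for $i+j<k-1$ and $1$ for $i+j=k-1$. So the Gram matrix over $H$ is antitriangular with ones on the antidiagonal, and invertible. For several variables the Gram matrix is the tensor product of these. So there is a homogeneous $H$-basis dual to the $\xi^b$ for the coefficient pairing. If $y=\sum h_b\xi^b$ has $h_{b'}\ne0$, choose $u\in H$ with $\int h_{b'}u\ne0$, by duality for $H(X)$ and $B(Z)$. Then $u$ times the dual element of $\xi^{b'}$ pairs nontrivially with $y$. (For $B(Z)$: $H^{p,p}$ and $H^{e-p,e-p}$ are dual, compatibly with complex conjugation.)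

**The cone.** Let $K\subset R^1$ be the set of all $\alpha+\beta+\sum_ja_j\xi_j$ with $\alpha\in H^2(X)$ ample, $\beta$ a positive real combination of ample divisor classes on $Z$, and all $a_j>0$ (with $\alpha=0$ if $\dim X=0$, and $\beta=0$ if $e=0$). It is convex and nonempty.

**Cutting elements.** The proof goes by induction on $D$, so we need elements of $R^1$ along which $R$ restricts to the ring $R_\delta$ of a datum of dimension $D-1$. For each $\delta$ below there is a ring map $\mathrm{res}:R\to R_\delta$ with
$$\deg_R(\delta y)=\deg_{R_\delta}(\mathrm{res}\,y),\qquad\mathrm{res}(K)\subset K_\delta.\tag{7}$$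

1. $\delta=D_F$ for $F\in\mathcal F$. Refine the decomposition as in Fact 3 and replace each $M_j$ by $M_j|F\oplus M_j/F$, of the same rank. The map is that of Fact 3 on coefficients, and $\xi_j\mapsto\xi_j$; it is well defined by (3). Formula (7) is (2) applied to the top coefficient, and ample classes restrict to ample classes.
2. $\delta=[Z_s]$ for $Z_s\subset Z$ a smooth very ample divisor, if $e\ge1$. It is nonempty of pure dimension $e-1$. Replace $Z$ by $Z_s$ and restrict classes. Ample classes restrict to ample classes.
3. $\delta=\xi_j-D^{a_j}$ for $j$ with $k_j\ge2$ and a chosen nonloop $a_j$ of $M_j$, with $D^{a_j}$ formed for $M_j$. Replace $M_j$ by $M_j\div a_j$, of rank $k_j-1\ge1$. By Lemma 1, $g_{M_j}$ is a multiple of $g_{M_j\div a_j}$, so $\mathrm{res}$ can be the quotient map. It fixes $\alpha$, $\beta$ and the $\xi$'s, so $K$ goes into $K_\delta$. For the degree formula write $y=u\,g_{M_j\div a_j}(\xi_j)+\rho$ with $\deg_{\xi_j}\rho\le k_j-2$. Then $(\xi_j-D^{a_j})y=u\,g_{M_j}(\xi_j)+(\xi_j-D^{a_j})\rho$. In the reduced expression $(\xi_j-D^{a_j})\rho$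 the coefficient of $\xi_j^{k_j-1}$ is that of $\xi_j^{k_j-2}$ in $\rho$.

If $k_j=1$, choose a nonloop $a_j$. Then $M_j\div a_j$ has rank $0$, and Lemma 1 gives $\xi_j=D^{a_j}$ in $R$. Finally,
$$\mathrm{res}\,x=0\ \Longrightarrow\ \delta x=0,\tag{8}$$
because $\deg_R(\delta xy)=\deg_{R_\delta}(\mathrm{res}\,x\,\mathrm{res}\,y)=0$ for all $y$, and Poincaré duality applies.

Type 3 is where the factorization of Section 6 is useful after all: $D^{a_j}$ need not be positive in any sense on its own, but $\xi_j=(\xi_j-D^{a_j})+D^{a_j}$ is a sum of cutting elements.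

## 9. Mixed hard Lefschetz and Hodge–Riemann relations

**Theorem K.** Let $0\le q\le D/2$ and $\ell_0,\dots,\ell_{D-2q}\in K$.

(HL) $\ell_1\cdots\ell_{D-2q}:R^q\to R^{D-q}$ is bijective.

(HR) If $0\ne x\in R^q$ and $\ell_0\ell_1\cdots\ell_{D-2q}x=0$, then $(-1)^q\deg(\ell_1\cdots\ell_{D-2q}x^2)>0$.

*Proof.* Induction on $D$. If $D=0$, then $q=0$ and $R=B^0(Z)=\mathbb R^{\#\text{components}}$ with $\deg(x^2)$ the standard form, and both claims are clear. Let $D\ge1$, and assume the theorem for all data of dimension $D-1$.

**Step 1. This step shows that an element in the kernel of (HL) is killed by every cutting element.** If $D=2q$ there is nothing to prove in (HL). Let $D-2q\ge1$, $x\in R^q$, $\ell_1\cdots\ell_{D-2q}x=0$. Write $\ell_1=\alpha+\beta+\sum a_j\xi_j$. By Section 3, $\alpha=\sum c_FD_F$ with all $c_F>0$. Since multiples of ample divisors are very ample, Bertini gives $\beta=\sum\beta_s[Z_s]$, a finite nonempty sum (if $e\ge1$) with $\beta_s>0$ and $Z_s$ smooth very ample. Write $\xi_j=(\xi_j-D^{a_j})+D^{a_j}$ if $k_j\ge2$ and $\xi_j=D^{a_j}$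 if $k_j=1$. Each $D^{a_j}$ is a nonnegative combination of the $D_F$. So $\ell_1=\sum_\delta p_\delta\,\delta$ with all $p_\delta>0$, over all $\delta$ of types 1–3 (with these finitely many $Z_s$). By (7),
$$0=\deg(\ell_1\ell_2\cdots\ell_{D-2q}x^2)=\sum_\delta p_\delta\deg_{R_\delta}\big(\mathrm{res}(\ell_2\cdots\ell_{D-2q})(\mathrm{res}\,x)^2\big).$$
In $R_\delta$, of dimension $D-1\ge2q$, there are $(D-1)-2q$ factors $\mathrm{res}\,\ell_2,\dots,\mathrm{res}\,\ell_{D-2q}$ in $K_\delta$, and $\mathrm{res}(\ell_1)\,\mathrm{res}(\ell_2\cdots\ell_{D-2q})\,\mathrm{res}\,x=0$. So (HR) for $R_\delta$, with $\mathrm{res}\,\ell_1$ in the role of $\ell_0$, says that $(-1)^q$ times each summand is $\ge0$, with equality only if $\mathrm{res}\,x=0$. The sum is $0$, so $\mathrm{res}\,x=0$ for all $\delta$. By (8), $\delta x=0$ for all $\delta$. Therefore $D_Fx=0$, $\xi_jx=0$ and $[Z_s]x=0$ for all $F,j,s$.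

**Step 2. This step concludes (HL), by showing that such an $x$ is zero.** Let $R_0=H(X)[\xi]/(g_{M_j}(\xi_j))$, so $R=R_0\otimes B(Z)$. The ring $R_0$ is generated in degree 1 by the $D_F,\xi_j$; it has $R_0^0=\mathbb R$; and it has Poincaré duality (the case where $Z$ is a point) with top degree $d_0=\dim X+\sum(k_j-1)=D-e$. An element of $R_0$ killed by $R_0^{>0}$ lies in $R_0^{d_0}$: a nonzero component of smaller degree would pair nontrivially with something of positive degree. Expand $x$ along a basis of $B(Z)$. As $R_0^{>0}x=0$, we get $x=\omega\otimes v$ with $\omega$ a generator of $R_0^{d_0}$ and $v\in B^{q-d_0}(Z)$.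

If $e=0$, then $d_0=D\ge1$ and $q\le(D-1)/2<d_0$, so $x=0$. If $e\ge1$ and $q<d_0$, then $x=0$. If $e\ge1$ and $q\ge d_0$, then $[Z_s]v=0$ with
$$2(q-d_0)\le D-1-2d_0=e-1-d_0<e.$$
Multiplication by the ample class $[Z_s]$ is injective on $H^i(Z)$ for $i<e$ by hard Lefschetz, so $v=0$. In all cases $x=0$. So the map in (HL) is injective, and bijective since $\dim R^q=\dim R^{D-q}$ by Poincaré duality.

**Step 3. This step reduces (HR) to a single $\ell$.** Let $\Omega=\ell_1\cdots\ell_{D-2q}$ and $\mathcal P=\ker(\ell_0\Omega:R^q\to R^{D-q+1})$. For $q\ge1$ apply (HL) in degree $q-1$ to the $D-2q+2$ elements $\ell_0,\ell_0,\ell_1,\dots,\ell_{D-2q}$: the map $\ell_0^2\Omega:R^{q-1}\to R^{D-q+1}$ is bijective. So $\ell_0$ is injective on $R^{q-1}$, and $\ell_0\Omega$ maps $\ell_0R^{q-1}$ isomorphically onto $R^{D-q+1}$. Hence $R^q=\mathcal P\oplus\ell_0R^{q-1}$. This is orthogonal for the form $(y,z)\mapsto\deg(\Omega yz)$, and $\dim\mathcal P=\dim R^q-\dim R^{q-1}$. For $q=0$, $\mathcal P=R^0$. By (HL) and Poincaré duality the form is nondegenerate on $R^q$,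 hence on $\mathcal P$. The tuples $(\ell_0,\dots,\ell_{D-2q})$ range over a convex set. The space $\mathcal P$, a kernel of constant dimension, varies continuously, and the form stays nondegenerate on it. So its signature on $\mathcal P$ is constant. It suffices to find one $\ell\in K$ such that (HR) holds when all $\ell_i=\ell$.

**Step 4. This step produces such an $\ell$ by deforming $R$ to the cohomology of an honest product.** Fix $\alpha,\beta$ as in the definition of $K$. Write $g_{M_j}(\xi)=\sum_ic_{j,i}\xi^{k_j-i}$. For $u\ge0$ let $R_{(u)}$ be the ring $R$ with $g_{M_j}$ replaced by $\sum_iu^ic_{j,i}\xi^{k_j-i}$, with the analogous $\deg$. These are ring structures on the same graded vector space $\bigoplus_bH\xi^b$, with multiplication polynomial in $u$. At $u=0$ the relations are $\xi_j^{k_j}=0$. So $R_{(0)}$ is the algebra of real $(p,p)$-classes of $X\times Z\times\prod\mathbb P^{k_j-1}$, since $X$ and the projective spaces have only $(p,p)$-classes, and $L=\alpha+\beta+\sum\xi_j$ is a Kähler class. So HL and HR for powers of $L$ hold at $u=0$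 by the classical theorem.

They persist for small $u>0$. HL in all degrees is the nonvanishing of finitely many determinants that depend continuously on $u$. Given HL in degree $q-1$, the kernel of $L^{D-2q+1}$ on degree $q$ has constant dimension $\dim R^q-\dim R^{q-1}$, so it varies continuously with $u$. Definiteness of a continuous family of forms on a continuous family of subspaces is an open condition.

For $u>0$, the substitution $\xi_j\mapsto u^{-1}\xi_j$ defines an isomorphism $R\to R_{(u)}$ over $H$, since $g_{M_j}(u^{-1}\xi)=u^{-k_j}\sum_iu^ic_{j,i}\xi^{k_j-i}$. It multiplies $\deg$ by $u^{-\sum(k_j-1)}>0$ and takes $\ell=\alpha+\beta+u\sum\xi_j\in K$ to $L$. So (HR) holds in $R$ for this $\ell$. $\square$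

## 10. Flags that detect one Schur polynomial

Let $M,k,n,\nu$ be as in Theorem A′. We may assume that $\nu$ has at most $k$ rows, since otherwise $s_\nu=0$ in $k$ variables. Put $l=\nu_1\ge1$ and $\rho=\nu^*$ in the notation of (6), so $|\rho|=kl-(n-1)$ and $\rho$ has at most $l$ rows.

**Step 1. This step builds a variety $Y$ and a bundle $U$ of rank $l$ for which $\int_Ys_\kappa(U^\vee)$ is nonzero only for $\kappa=\rho$.** Fix vector spaces $V_1\subset\dots\subset V_l$ with $\dim V_j=j+\rho_{l+1-j}$, and let
$$Y=\{U_1\subset\dots\subset U_l:\ \dim U_j=j,\ U_j\subset V_j\}.$$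
Given $U_{j-1}\subset V_{j-1}\subset V_j$, choosing $U_j$ is choosing a line in $V_j/U_{j-1}$, a bundle of rank $\rho_{l+1-j}+1$. So $Y$ is a tower of projective bundles. It is smooth, projective, connected, of dimension $|\rho|$. Let $U=U_l\subset V_l\otimes\mathcal O$ and $x_j=c_1((U_j/U_{j-1})^\vee)$. The $x_j$ are the roots of $U^\vee$.

**Lemma 4.** For $|\kappa|=|\rho|$ with $\kappa$ having at most $l$ rows, $\int_Ys_\kappa(U^\vee)$ is $1$ if $\kappa=\rho$ and $0$ otherwise.

*Proof.* For the bundle of lines in a vector bundle of rank $r$, the pushforward of the power $r-1+i$ of $c_1(\mathcal O(1))$ is the degree $i$ part of the inverse total Chern class. Here $V_j/U_{j-1}$ has inverse total Chern class $c(U_{j-1})=\prod_{i<j}(1-x_i)$. So pushforward along the $j$-th step sends $x_j^b$ to the degree $b-\rho_{l+1-j}$ part of $\prod_{i<j}(1-x_i)$. Equivalently, it extracts the coefficient of $x_j^{\rho_{l+1-j}}$ in $x_j^b\prod_{i<j}(1-x_i/x_j)$. Do this for $j=l,l-1,\dots,1$. The factors used at step $j$ involve no $x_{j'}$ with $j'>j$, so altogether, after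 multiplying by $\prod_jx_j^{j-1}$,
$$\int_Yg(x)=\text{coefficient of }\prod_jx_j^{\rho_{l+1-j}+j-1}\text{ in }g(x)\prod_{i<j}(x_j-x_i).$$
With $x'_i=x_{l+1-i}$ and $g=s_\kappa$ this is the coefficient of $\prod_i{x'_i}^{\rho_i+l-i}$ in $s_\kappa(x')\prod_{i<j}(x'_i-x'_j)=\det({x'_i}^{\kappa_j+l-j})$. Both exponent sequences are strictly decreasing, so only the diagonal term can match, and it does exactly when $\kappa=\rho$. $\square$

*Example.* Let $n=3$, $k=2$, $\nu=(2)$. Then $l=2$ and $\rho=(1,1)$, $\dim V_1=2$, $\dim V_2=3$, and the integral is the coefficient of $x_1x_2^2$ in $g(x)(x_2-x_1)$. For $s_{11}=x_1x_2$ it is $1$. For $s_2$ the product is $x_2^3-x_1^3$ and it is $0$.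

**Step 2. This step makes the roots of $U^\vee$ available as $l$ independent variables.** Let $Z=\mathbb P_Y(U)\times_Y\dots\times_Y\mathbb P_Y(U)$ with $l$ factors (lines in $U$), and $y_j=c_1(\mathcal O_j(1))$. As $\mathcal O_j(-1)\subset U\subset V_l\otimes\mathcal O$, the line bundle $\mathcal O_j(1)$ is globally generated. The variety $Z$ is smooth, projective and connected, it has only $(p,p)$-classes, $\dim Z=|\rho|+l(l-1)$, and $H^{2*}(Z)$ is free over $H^{2*}(Y)$ with basis $y^{b'}$, $0\le b'_j<l$. The relations are $\prod_{i=1}^l(y_j-x_i)=c_l(U\otimes\mathcal O_j(1))=0$. Pushforward to $Y$ takes the coefficient of $\prod_jy_j^{l-1}$. The group $S_l$ permutes the factors over $Y$, that is, it permutes the $y_j$ over $H^*(Y)$, and it preserves $\int_Z$. Summing the $S_l$-translates of an ample class gives an $S_l$-invariant ample class $H_Z$ (with $H_Z=0$ if $\dim Z=0$).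

## 11. Antisymmetry forces primitivity: proof of Theorem A′

Take the datum with $E=[n]$ (one block), $X=X_{[n]}$, the $Z$ of Section 10, $r=k$ and $M_1=\dots=M_k=M$:
$$R=(H(X)\otimes H^{2*}(Z))[\xi_1,\dots,\xi_k]/(g_M(\xi_1),\dots,g_M(\xi_k)).$$
The group $G=S_k\times S_l$ acts on $R$ by permuting the $\xi_i$ and the $y_j$, and it preserves $\deg$. Let $\mathrm{sgn}$ be the product of the two sign characters, $c=\binom k2+\binom l2$, and
$$x=\Delta(\xi)\Delta(y)\in R^c,\qquad\Omega=\prod_{i=1}^k\prod_{j=1}^l(\xi_i+y_j).$$
The top degree is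
$$D=(n-1)+|\rho|+l(l-1)+k(k-1)=kl+2c,$$
so $\Omega$ has exactly $D-2c$ factors. Call $z\in R$ *antisymmetric* if $gz=\mathrm{sgn}(g)z$ for all $g\in G$. Then $x$ is antisymmetric.

**Step 1. This step shows that nonzero homogeneous antisymmetric elements have degree at least $c$.** $R$ is free over $H(X)\otimes H^{2*}(Y)$ on the monomials $\xi^by^{b'}$ with $0\le b_i<k$, $0\le b'_j<l$. The group $G$ permutes these monomials and acts trivially on the coefficients. So the antisymmetric elements are spanned over the coefficients by antisymmetrized monomials. Such an antisymmetrization is zero unless the $b_i$ are distinct and the $b'_j$ are distinct. Then its degree is at least $(0+1+\dots+(k-1))+(0+1+\dots+(l-1))=c$.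

**Step 2. This step perturbs $\Omega$ into a product of elements of $K$ and shows that $x$ is primitive for it.** Let $h=H_X+H_Z+\sum_i\xi_i\in K$ with $H_X$ ample on $X$. It is $G$-invariant. For $N\in\mathbb Z_{>0}$ put $\Omega_N=\prod_{i,j}\big(\xi_i+y_j+\tfrac1Nh\big)$. Each factor lies in $K$: the class $y_j+\frac1NH_Z=\frac1N(Ny_j+H_Z)$ is a positive multiple of (globally generated plus ample), hence of an ample class, and the coefficients of $H_X$ and of all the $\xi$'s are positive. The product $\Omega_N$ is $G$-invariant, so $\eta=h\,\Omega_Nx\in R^{D-c+1}$ is antisymmetric. Let $z\in R^{c-1}$. For $g\in G$ we have $\deg(\eta z)=\deg(g\eta\cdot gz)=\mathrm{sgn}(g)\deg(\eta\cdot gz)$. Averaging over $G$ gives $\deg(\eta z)=\deg(\eta z')$ with $z'=\frac1{|G|}\sum_g\mathrm{sgn}(g)\,gz$. This $z'$ is antisymmetric of degree $c-1$, so it is $0$ by Step 1. By Poincaré duality $\eta=0$.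

**Step 3. This step applies Hodge–Riemann.** Use Theorem K (HR) with $q=c\le D/2$, $\ell_0=h$, and the $kl=D-2c$ factors of $\Omega_N$ as $\ell_1,\dots,\ell_{D-2c}$. It gives $(-1)^c\deg(\Omega_Nx^2)\ge0$ (trivially if $x=0$). Letting $N\to\infty$,
$$(-1)^c\deg(\Omega x^2)\ge0.\tag{9}$$

**Step 4. This step evaluates the left side.** By (6), $\Omega x^2=\sum_{\lambda\subset k\times l}\Delta(\xi)^2s_\lambda(\xi)\cdot\Delta(y)^2s_{\lambda^*}(y)$. Lemma 3 with $g=g_M$ says that taking the coefficient of $\prod\xi_i^{k-1}$ sends $\Delta(\xi)^2s_\lambda(\xi)$ to $(-1)^{\binom k2}k!\,(s_\lambda)_M$. Lemma 3 with $g=\prod_i(\xi-x_i)$ over $H^{2*}(Y)$ says that pushforward $Z\to Y$ sends $\Delta(y)^2s_{\lambda^*}(y)$ to $(-1)^{\binom l2}l!\,s_{\lambda^*}(U^\vee)$. So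
$$\deg(\Omega x^2)=(-1)^ck!\,l!\sum_{\lambda\subset k\times l}\int_X(s_\lambda)_M\int_Ys_{\lambda^*}(U^\vee).$$
Only $|\lambda|=n-1$ contributes, for degree reasons, and then $|\lambda^*|=|\rho|$. By Lemma 4 only $\lambda^*=\rho=\nu^*$, that is $\lambda=\nu$, contributes, with $\int_Y=1$. Thus $\deg(\Omega x^2)=(-1)^ck!\,l!\int_X(s_\nu)_M$, and (9) gives $\int_X(s_\nu)_M\ge0$. $\square$

This proves Theorem A′. By Section 5 it proves Theorem A: $\alpha_\lambda(M)\ge0$ for every matroid $M$ and every partition $\lambda$.

## 12. Mixed Schur positivity and a volume bound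

The results of this section are not used for Theorem A. Call a class in $H^2(X_{[n]})$ *nef* if it is a limit of ample classes. As the ample classes form an open convex cone, nef plus ample is ample.

> **Theorem B (mixed Schur positivity).** Let $M_1,\dots,M_r$ be matroids on $[n]$, $n\ge2$, of ranks $k_j\ge1$; let $\nu^1,\dots,\nu^r$ be partitions and $\eta_1,\dots,\eta_m\in H^2(X_{[n]})$ nef, with $\sum|\nu^j|+m=n-1$. Then
> $$\int_{X_{[n]}}\prod_j(s_{\nu^j})_{M_j}\cdot\prod_i\eta_i\ \ge0 .$$

*Proof.* The proof of Section 11 is run for all $j$ at once, with the $\eta_i$ as additional factors of $\Omega$. Drop the $j$ with $\nu^j=\emptyset$, and assume $\nu^j$ has at most $k_j$ rows (otherwise the class is $0$). Put $l_j=\nu^j_1$, and let $Y_j,Z_j,U_j$ be as in Section 10 for $(\nu^j,k_j,l_j)$, now with $\dim Y_j=k_jl_j-|\nu^j|$. Take $Z=\prod Z_j$ (a point if no $j$ remains) and the ring $R$ with variables $\xi^j_a$ ($a\le k_j$) satisfying $g_{M_j}(\xi^j_a)=0$. Let $G=\prod_j(S_{k_j}\times S_{l_j})$ with its total sign character, $c=\sum_j\big(\binom{k_j}2+\binom{l_j}2\big)$,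 and
$$x=\prod_j\Delta(\xi^j)\Delta(y^j),\qquad\Omega=\prod_j\prod_{a,b}(\xi^j_a+y^j_b)\prod_i\eta_i .$$
The top degree is $D=n-1+\sum_j\big(k_jl_j-|\nu^j|+l_j(l_j-1)+k_j(k_j-1)\big)$, so $D-2c=\sum_jk_jl_j+m$, the number of factors of $\Omega$.

Choose $h\in K$ invariant as in Section 11, and add $\frac1Nh$ to each factor. The factors $\xi^j_a+y^j_b+\frac1Nh$ lie in $K$ as before, and so do the $\eta_i+\frac1Nh$, since nef plus ample is ample. The product is $G$-invariant. $R$ has a basis of monomials in the $\xi^j_a$ and $y^j_b$ over $H(X)\otimes\bigotimes_jH^{2*}(Y_j)$, permuted by $G$. So nonzero antisymmetric elements have degree at least $c$, and Steps 1–3 of Section 11 give $(-1)^c\deg(\Omega x^2)\ge0$. Step 4, applied for each $j$, gives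
$$\deg(\Omega x^2)=(-1)^c\prod_jk_j!\,l_j!\sum_{(\lambda^j)}\int_X\prod_j(s_{\lambda^j})_{M_j}\prod_i\eta_i\ \prod_j\int_{Y_j}s_{(\lambda^j)^*}(U_j^\vee).$$
The factor $\int_{Y_j}$ vanishes for degree reasons unless $|\lambda^j|=|\nu^j|$, and then by Lemma 4 unless $\lambda^j=\nu^j$, when it is $1$. $\square$

> **Corollary 1.** If $A\in H^2(X_{[n]})$ is ample, $n\ge2$, $M$ has rank $k\ge1$, $|\nu|=n-1$ and $\nu$ has at most $k$ rows, then $\int s_\nu(\theta+A:\theta\in T_M)\ \ge\ s_\nu(1^k)\int A^{n-1}>0$.

*Proof.* First expand in Schur polynomials of the unshifted roots. The Vandermonde $\prod_{i<j}(\theta_i-\theta_j)$ is invariant under $\theta\mapsto\theta+A$. So the bialternant formula, the binomial theorem applied to $(\theta_i+A)^{\nu_j+k-j}$, and Cauchy–Binet give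
$$s_\nu(\theta_1+A,\dots,\theta_k+A)=\sum_\kappa d_{\nu\kappa}A^{|\nu|-|\kappa|}s_\kappa(\theta),\qquad d_{\nu\kappa}=\det\binom{\nu_i+k-i}{\kappa_j+k-j}.$$
Next, $d_{\nu\kappa}\ge0$. It is a minor of a finite Pascal matrix $\big(\binom pq\big)_{0\le p,q\le m}=\exp(N)=\lim_s(1+N/s)^s$, where the only nonzero entries of $N$ are $N_{p,p-1}=p$. In a minor of the bidiagonal matrix $1+N/s$ with rows $p_1<p_2<\cdots$, row $p_i$ has nonzero entries only in columns $p_i-1$ and $p_i$. So any choice of distinct columns is increasing, only the diagonal term of the minor survives, and it is a product of nonnegative entries. By Cauchy–Binet products of such matrices have nonnegative minors, and so do limits.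

Setting $\theta=0$, $A=1$ gives $d_{\nu\emptyset}=s_\nu(1^k)>0$. The term $\kappa=\emptyset$ contributes $s_\nu(1^k)\int A^{n-1}$, which is positive as $A$ is ample. All other terms $d_{\nu\kappa}\int A^{n-1-|\kappa|}(s_\kappa)_M$ are $\ge0$ by Theorem B. $\square$

> **Corollary 2.** Let $f^\mu$ be the number of standard Young tableaux of shape $\mu$, and let $\mathrm{Vol}(P(M))$ be $d!$ times the volume of the base polytope with respect to the lattice $L_B$ (which does not depend on $B$). Then for every matroid $M$
> $$\sum_\lambda f^{\lambda^c}\alpha_\lambda(M)=\mathrm{Vol}(P(M)),\qquad0\le\alpha_\lambda(M)\le\mathrm{Vol}(P(M))/f^{\lambda^c},$$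
> where $\lambda$ runs over $\lambda\subset k\times(n-k)$ with $|\lambda|=k(n-k)-d$. In particular some $\alpha_\lambda(M)$ is positive.

*Proof.* First we get the sum over all $\nu$. In Brion's formula $\int_{P(M)}e^{-\langle x,t\rangle}dx=\sum_Be^{-\langle\varepsilon_B,t\rangle}E_B$ each $E_B$ is homogeneous of degree $-d$. Comparing terms of degree $0$ in $t$ gives $\sum_B\big(-\sum_{i\in B}t_i\big)^dE_B=\mathrm{Vol}(P(M))$. As $s_1^d=\sum_{|\nu|=d}f^\nu s_\nu$, this reads $\sum_{|\nu|=d}f^\nu A_\nu(M)=\mathrm{Vol}(P(M))>0$.

It remains to see that $A_\nu(M)=0$ for $\nu$ with $|\nu|=d$ outside the box. If $\nu$ has more than $k$ rows, then $s_\nu=0$ in $k$ variables. Let $\nu_1>n-k$. For $M$ connected with $n\ge2$, on each cone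
$$\sum_ih_i(T_M)u^i=\prod_{i\in B_w}(1-\tau_iu)^{-1}=\frac{\prod_{i\notin B_w}(1-\tau_iu)}{\prod_{i\in E}(1-\tau_iu)},$$
where $h_i$ are the complete symmetric polynomials. The numerator is a polynomial in $u$ of degree $n-k$ with coefficients in $PP$, since $\{\tau_e\}\setminus T_M(\tau)$ does not depend on $w$. Modulo the $\tau_e$ the denominator is $1$. So $(h_i)_M=0$ for $i>n-k$, and the first row of the Jacobi–Trudi determinant for $(s_\nu)_M$, with entries $(h_{\nu_1+j-1})_M$, $j\ge1$, vanishes. Hence $A_\nu(M)=0$ by Lemma 2.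

For general $M$ use (5). If $c^\nu_{\nu^1\dots\nu^p}\ne0$, then $\nu_1\le\sum_a\nu^a_1$, so some factor has $\nu^a_1>|E_a|-\mathrm{rk}\,M_a$. In the surviving terms $\nu^a=\emptyset$ when $|E_a|=1$, so this factor has $|E_a|\ge2$, and it vanishes by the connected case. This proves the identity. Nonnegativity is Theorem A, and the upper bound follows from the identity since all its terms are nonnegative. $\square$

*Check on the first example.* The octahedron $P(U_{2,4})$ is cut into four tetrahedra around the diagonal from $\varepsilon_{12}$ to $\varepsilon_{34}$. One of them has edge vectors $\varepsilon_3-\varepsilon_2$, $\varepsilon_4-\varepsilon_2$ and $\varepsilon_{34}-\varepsilon_{12}=(\varepsilon_3-\varepsilon_2)+(\varepsilon_4-\varepsilon_2)-(\varepsilon_1-\varepsilon_2)$ at $\varepsilon_{12}$. These form a lattice basis, and by symmetry each tetrahedron has normalized volume $1$. So $\mathrm{Vol}=4$. Since $f^{(2,1)}=2$, the identity reads $2\,\alpha_{(1)}(U_{2,4})=4$, in agreement with the value $2$ of Section 1.
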